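# Modular Towers with points at every level and no g-$p'$ cusp

## 1. Three theorems on component branches, $r=4$

Throughout, $p$ is a prime, $G$ is a finite group with $p\mid |G|$ that is $p$-perfect and centerless, and $\mathbf C=(C_1,C_2,C_3,C_4)$ are non-trivial conjugacy classes of elements of $G$ of order prime to $p$, with non-empty Nielsen class. Such data define a tower of covers of the $j$-line, the Modular Tower (MT), with levels $k=0,1,2,\dots$. All terms are defined in Section 2.

**Theorem A.** Let $p$ be any odd prime. There are $(G,\mathbf C)$ as above and a component branch $B'$ of the MT having $\mathbb R$ points at each level, although no cusp of $\bar{\mathcal H}(G,\mathbf C)^{\mathrm{in,rd}}$ is a g-$p'$ cusp. So $B'$ is not the image of a g-$p'$ cusp branch.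

**Theorem B.** Let $p\ne\ell$ be any two distinct primes. There are $(G,\mathbf C)$ as above, a finite extension $K/\mathbb Q_\ell$, and a component branch with $K$ points at each level, although level $0$ has no g-$p'$ cusp. For $p$ odd and $\ell=2$ the same $(G,\mathbf C)$ serves in Theorems A and B.

**Theorem C.** Let $p=2$ and $K=\mathbb R$, and let $B'=\{\bar{\mathcal H}'_k\}$ be a component branch. If for every $k$ the component of $\mathcal H(G_k,\mathbf C)^{\mathrm{in}}$ over $\bar{\mathcal H}'_k$ contains an $\mathbb R$ point, then $B'$ is the image of an H-M cusp branch.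

In plain words, the question behind these theorems is this. Go up the tower and choose at each level one connected component, compatibly. Suppose that each chosen component has a point over a fixed local field $K$. Must there be a compatible system of points at infinity on these components, all of one special group-theoretic type (g-$p'$)? The question is Conjecture 1 of "Galois Closure Groups: Outline Proof Of The Main Conjecture For $r=4$; Variants Of The Regular Inverse Galois Problem; Serre's Open Image Theorem". It asks for a positive answer for all $(G,\mathbf C,p)$, all such $K$ and all component branches.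

Theorem A alone shows that the answer is no. The conjecture fails for $K=\mathbb R$ for every odd $p$. By Theorem B it fails for every prime $p$, including $2$, over suitable finite extensions of $\mathbb Q_\ell$, for every prime $\ell\ne p$. The groups in Theorem A are explicit: $G=\mathbb F_q^2\rtimes(\mathbb Z/m\times D_m)$, where $D_m$ is dihedral of order $2m$, $m\ge5$ is a prime different from $p$, $\zeta$ is a primitive $m$-th root of $1$ in characteristic $p$ and $\mathbb F_q=\mathbb F_p(\zeta)$. The classes are those of $\zeta\sigma,\ \zeta^{-1}\sigma,\ \mathrm{diag}(\zeta,\zeta^{-1}),\ \mathrm{diag}(\zeta^2,\zeta^{-2})$, with $\sigma$ the swap of coordinates.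

Theorem C should be read next to the known result [BFr02, §6.1]: if $p=2$ and there are $\mathbb R$ points at each level of a MT, then there is an H-M cusp branch defining a component branch with a projective sequence of $\mathbb R$ components. The real points in Theorem A also come from the inner (non-reduced) spaces, so Theorem C does not extend to any odd $p$. Two cases are not decided here: finite extensions $K/\mathbb Q_p$ (that is, $\ell=p$), and $p=2$, $K=\mathbb R$ when the $\mathbb R$ points exist only on the reduced spaces.

## 2. Nielsen classes, the groups $G_k$, and cusps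

**The hypotheses on $G$.** A group is *$p$-perfect* if it has no surjection onto $\mathbb Z/p$. A *$p'$ element* (or *$p'$-group*) is one of order prime to $p$. Running example: for $p$ odd, let $\mathrm{Dih}_p=\mathbb Z/p\rtimes\{\pm1\}$, the maps $x\mapsto \pm x+c$ of $\mathbb Z/p$. Its largest abelian quotient is $\mathbb Z/2$, so it is $p$-perfect, and it is centerless. Its reflections $r_a:x\mapsto a-x$ form one class of $p'$ elements.

**Nielsen classes.** For a finite group $H$ with classes $\mathbf C$, the set $\mathrm{Ni}(H,\mathbf C)$ consists of the $\mathbf g=(g_1,\dots,g_4)\in H^4$ with $\langle g_1,\dots,g_4\rangle=H$, $g_1g_2g_3g_4=1$, and the $g_i$ in the classes of $\mathbf C$ in some order, with multiplicity. Put $\mathrm{Ni}(H,\mathbf C)^{\mathrm{in}}=\mathrm{Ni}(H,\mathbf C)/\mathrm{Inn}(H)$.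

**The tower of groups.** A surjection of profinite groups $E\to G$ is a *Frattini cover* if its kernel lies in the Frattini subgroup of $E$, the intersection of the maximal open subgroups. For instance $\mathbb Z/p^2\to\mathbb Z/p$ is one, and $\mathbb Z/p\times\mathbb Z/p\to\mathbb Z/p$ is not. Let ${}_p\tilde G\to G$ be the universal $p$-Frattini cover (the universal Frattini cover with pro-$p$ kernel), and put
$$\ker\nolimits_0=\ker({}_p\tilde G\to G),\qquad \ker\nolimits_{k+1}=\ker\nolimits_k^p[\ker\nolimits_k,\ker\nolimits_k],\qquad G_k={}_p\tilde G/\ker\nolimits_k .$$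
So $G_0=G$. We use the following textbook facts (Fried–Jarden, *Field Arithmetic*, chapter on projective groups and Frattini covers): ${}_p\tilde G$ is a finitely generated profinite group, $\ker_0$ is a pro-$p$ group in its Frattini subgroup, and the $p$-Sylows of ${}_p\tilde G$ are free pro-$p$, hence torsion-free. Since $\ker_0$ is open, it is a finitely generated pro-$p$ group. So $M_k:=\ker(G_{k+1}\to G_k)$ is a finite elementary abelian $p$-group, $\bigcap_k\ker_k=1$, and ${}_p\tilde G=\varprojlim G_k$.

Example: for $\mathrm{Dih}_p$ with $p$ odd, ${}_p\tilde G=\mathbb Z_p\rtimes\{\pm1\}$ and $\ker_k=p^{k+1}\mathbb Z_p$. Indeed the $p$-Sylow $\mathbb Z_p$ is free pro-$p$, and $p\mathbb Z_p$ is the Frattini subgroup of the normal subgroup $\mathbb Z_p$, so it lies in that of ${}_p\tilde G$. Hence $G_k=\mathrm{Dih}_{p^{k+1}}$.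

Two tools will be used all the time.

**(Fr)** *A subset $X\subset G_{k+1}$ whose image generates $G_k$ generates $G_{k+1}$.* Let $U$ be the preimage of $\langle X\rangle$ in ${}_p\tilde G$. It is open and $U\ker_k={}_p\tilde G$, so $U\ker_0={}_p\tilde G$. If $U$ were proper it would lie in a maximal open subgroup, which also contains $\ker_0$, a contradiction. So $U={}_p\tilde G$.

**(SZ)** (Schur–Zassenhaus) *Let $N$ be a normal abelian $p$-subgroup of a finite group $E$ and $P$ a $p'$-group. Every homomorphism $P\to E/N$ lifts to $E$, and two lifts of the same homomorphism are conjugate by an element of $N$.* In particular a $p'$ element $g\in E/N$ has a $p'$ lift, and any two $p'$ lifts are $N$-conjugate. (A $p'$ lift $\hat g$ has the same order as $g$, since $\hat g^{\,\mathrm{ord}(g)}\in N$ has both $p$-power order and $p'$ order. So it defines a lift of $\langle g\rangle\to E/N$.)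

By (SZ), the $p'$ elements of $G_{k+1}$ over a class of $p'$ elements of $G_k$ form one class. So $\mathbf C$ lifts uniquely to classes of $p'$ elements of each $G_k$, again denoted $\mathbf C$.

**Braids, spaces, cusps.** The Hurwitz braid group $H_4=\langle q_1,q_2,q_3\rangle$ acts on $\mathrm{Ni}(G_k,\mathbf C)^{\mathrm{in}}$, where $q_i$ sends $(\dots,g_i,g_{i+1},\dots)$ to $(\dots,g_ig_{i+1}g_i^{-1},g_i,\dots)$. Reduced equivalence is the further quotient by $\mathcal Q''=\langle(q_1q_2q_3)^2,\ q_1q_3^{-1}\rangle$. The inner Hurwitz space $\mathcal H(G_k,\mathbf C)^{\mathrm{in}}$ parametrizes $G_k$-covers of $\mathbb P^1$ with four branch points and inertia classes $\mathbf C$. Its reduced version $\mathcal H(G_k,\mathbf C)^{\mathrm{in,rd}}$ is a cover of the $j$-line, with completion $\bar{\mathcal H}(G_k,\mathbf C)^{\mathrm{in,rd}}$ over $\mathbb P^1_j$. These spaces and the maps between consecutive levels have standard models over the field of rationality $\mathbb Q_{G,\mathbf C}$ of $\mathbf C$, a subfield of $\bar{\mathbb Q}$, and they form a projective system, the MT. Geometric components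 correspond to braid orbits on $\mathrm{Ni}(G_k,\mathbf C)^{\mathrm{in}}$. *Cusps*, the points over $j=\infty$, correspond to $\langle q_2,\mathcal Q''\rangle$-orbits, and a cusp lies on the component of the braid orbit containing it.

**Branches and cusp types.** A *component branch* is a projective sequence $B'=\{\bar{\mathcal H}'_k\}_{k\ge0}$ of geometric components. A *cusp branch* is a projective sequence $B=\{\bar{\mathbf p}_k\}_{k\ge 0}$ of geometric points over $j=\infty$. It has image $B'$ if $\bar{\mathbf p}_k\in\bar{\mathcal H}'_k$ for all $k$. A cusp is a *g-$p'$ cusp* if some representative $\mathbf g$ has both $\langle g_2,g_3\rangle$ and $\langle g_1,g_4\rangle$ of order prime to $p$. A *g-$p'$ cusp branch* consists of g-$p'$ cusps only. A *Harbater–Mumford (H-M) cusp* has a representative $(a,b,b^{-1},a^{-1})$. It is g-$p'$, since $\langle b\rangle$ and $\langle a\rangle$ are cyclic $p'$-groups.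

**The field $K$.** $K$ is the completion of a number field at a place, $K\ne\mathbb C$, so $K=\mathbb R$ or $K$ is finite over some $\mathbb Q_\ell$. An embedding $\bar{\mathbb Q}\hookrightarrow\bar K$ is fixed, with $\mathbb Q_{G,\mathbf C}\subset K$. That *$B'$ has $K$ points at each level* means: for every $k$ there is a $K$-rational point of $\mathcal H(G_k,\mathbf C)^{\mathrm{in,rd}}$, not a cusp, on $\bar{\mathcal H}'_k$. Number fields are excluded because, by the Main Conjecture, the hypothesis is expected never to hold for them.

**How points arise.** The *canonical generator* of inertia at a point of ramification index $e$ is the one that multiplies a uniformizer by $e^{2\pi i/e}$ to first order. Galois acts on points of the standard model of $\mathcal H(G_k,\mathbf C)^{\mathrm{in}}$ by conjugating $G_k$-covers. This has two consequences.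

**(P)** A geometrically connected $G_k$-cover of $\mathbb P^1_K$ with $G_k$ acting over $K$, with four branch points and canonical inertia classes $\mathbf C$, gives a $K$-point of $\mathcal H(G_k,\mathbf C)^{\mathrm{in}}$, hence a non-cusp $K$-point of $\mathcal H(G_k,\mathbf C)^{\mathrm{in,rd}}$. Covers compatible in $k$ give compatible points, and the components through compatible points form a component branch.

**(P$_{\mathbb R}$)** An $\mathbb R$ point of $\mathcal H(G_k,\mathbf C)^{\mathrm{in}}$ is a $G_k$-cover of $\mathbb P^1$ with branch set stable under complex conjugation that is isomorphic, as a $G_k$-cover, to its complex conjugate.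

## 3. The dihedral tower, and why g-$p'$ cusps propagate

Take $G=\mathrm{Dih}_p$, $p$ odd, and let all four classes be the class of reflections. At level $k$ work over $\mathbb Z/p^{k+1}$. Since $r_ar_b$ is translation by $a-b$, an element $(r_{a_1},r_{a_2},r_{a_3},r_{a_4})$ of the Nielsen class satisfies $a_1-a_2+a_3-a_4=0$. Put $x=a_1-a_2$ and $y=a_2-a_3$; then $a_3-a_4=-x$. The tuple generates $G_k$ exactly when $x$ or $y$ is a unit. Conjugation by translations shifts all $a_i$ by a common $2c$, and conjugation by $r_0$ negates all $a_i$. So $\mathrm{Ni}^{\mathrm{in}}$ is the set of pairs $(x,y)$ with a unit coordinate, modulo $\pm1$. Since $r_ar_br_a=r_{2a-b}$, we compute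
$$q_1,q_3:(x,y)\mapsto(x,x+y),\qquad q_2:(x,y)\mapsto(x-y,y).$$
Then $q_1q_3^{-1}$ acts trivially, and $q_1q_2q_3$ takes $(x,y)\to(x,x+y)\to(-y,x+y)\to(-y,x)$, so its square is $-1$, which is trivial modulo $\pm1$. Hence cusps are the orbits of $(x,y)\mapsto(x-y,y)$. The group $\langle r_{a_2},r_{a_3}\rangle$ is prime to $p$ only if $y=0$, and then also $a_1=a_4$. So here g-$p'$ cusps are H-M cusps, and they are the classes of $(x,0)$.

There is one component at each level. If $y$ is a unit, subtract a multiple of $y$ from $x$ to get $(1,y)$, then add a multiple of $x=1$ to $y$ to get $(1,0)$. If $x$ is a unit, first add a multiple of $x$ to $y$ to get $y=1$, and continue as before. So the unique component branch is the image of the cusp branch $(x,y)=(1,0)$, an H-M cusp branch. In this example the conclusion of the conjecture holds for any $K$.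

The following remark explains why g-$p'$ cusps are natural candidates.

**Proposition 1.** If $\mathbf g\in\mathrm{Ni}(G_k,\mathbf C)$ has $P_1=\langle g_2,g_3\rangle$ and $P_2=\langle g_1,g_4\rangle$ of order prime to $p$, then $\mathbf g$ lifts to an element of $\mathrm{Ni}(G_{k+1},\mathbf C)$ with the same property.

*Proof.* By (SZ) there are lifts $P_i\to G_{k+1}$ with images $\tilde P_i$. The element $z=g_2g_3=(g_4g_1)^{-1}$ lies in $P_1\cap P_2$. Its lifts in $\tilde P_1$ and $\tilde P_2$ are $p'$ lifts of the same element, so they are $M_k$-conjugate. After conjugating the second lift by an element of $M_k$, they agree. The lifted entries then satisfy $\tilde g_2\tilde g_3=(\tilde g_4\tilde g_1)^{-1}$, that is, $\tilde g_1\tilde g_2\tilde g_3\tilde g_4=1$. They generate $G_{k+1}$ by (Fr). $\square$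

So one g-$p'$ cusp at level $0$ is enough to produce a component branch. A counterexample needs tuples that lift to every level for a different reason.

## 4. Complex conjugation at $p=2$: proof of Theorem C

Over $\mathbb R$ the first thing to try is to follow complex conjugation through the whole tower. For $p=2$ this works. Let $p=2$, let $O_k$ be the braid orbit of $\bar{\mathcal H}_k'$, and write $c$ for complex conjugation. Paths compose from left to right. *Classical generators* of $\pi_1(\mathbb P^1\setminus\Sigma,b)$, $|\Sigma|=4$, are generators $(\gamma_1,\dots,\gamma_4)$ given by simple loops counterclockwise around the points of $\Sigma$, disjoint except at $b$, with $\gamma_1\gamma_2\gamma_3\gamma_4=1$. Two such systems differ by a braid, so the braid orbit of $(\psi(\gamma_i))$ depends only on the cover given by $\psi$.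

**Step 1. The center of ${}_2\tilde G$ is trivial.** This is needed to control the square of an element $h$ below. As $G$ is centerless, the center of ${}_2\tilde G$ lies in $\ker_0$, hence in the center of $\ker_0$. Here $\ker_0$ is a closed subgroup of a free pro-$2$ group, so it is free pro-$2$, of finite rank.

* If the rank is $\ge2$, the center of $\ker_0$ is trivial.
* If the rank is $1$, let $P\supset\ker_0$ be a $2$-Sylow of ${}_2\tilde G$. Schreier's formula $\mathrm{rank}(\ker_0)-1=[P:\ker_0](\mathrm{rank}(P)-1)$ gives $\mathrm{rank}(P)=1$. So $G$ has a cyclic Sylow $2$-subgroup, non-trivial since $2\mid|G|$. By Burnside, $G$ has a normal $2$-complement, hence a quotient $\mathbb Z/2$, contrary to $2$-perfectness.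
* If $\ker_0=1$, the finite Sylow $2$-subgroup of $G={}_2\tilde G$ is free pro-$2$, hence trivial, contrary to $2\mid|G|$.

**Step 2. From a real point to a pair $(\psi,h)$ on a fixed model.** By (P$_{\mathbb R}$), a real point at level $k$ is a cover with $c$-stable branch set $\Sigma$, isomorphic to its conjugate. The set $\Sigma$ has one of three types: (a) four real points, (b) two real points and a conjugate pair, (c) two conjugate pairs. Fix one model $(\Sigma,b)$ per type, with $b\notin\Sigma$ real. In types (a), (b), $b$ then lies on an arc of $\mathbb P^1(\mathbb R)\setminus\Sigma$ ending at some real $d\in\Sigma$. In type (c) take $\Sigma=\{\pm1\pm i\}$, $b=0$. Any $\Sigma$ of a given type is carried to the model by an orientation-preserving homeomorphism commuting with $c$: choose an orientation-preserving homeomorphism of the closed upper half plane with $\infty$ (a closed disc) that carries the boundary points, respecting cyclic order, and the interior points of $\Sigma$ to those of the model, and extend it by reflection. It carries classical generators to classical generators, so it preserves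 the braid orbit of the cover.

A cover given by $\psi:\pi_1(\mathbb P^1\setminus\Sigma,b)\to G_k$ has conjugate cover given by $\psi\circ c_*$: the conjugate cover is the same space with projection followed by $c$, so a lift of $\gamma$ to it is a lift of $c(\gamma)$ to the original. The two are isomorphic as $G_k$-covers exactly when
$$\psi(c_*\gamma)=h\,\psi(\gamma)\,h^{-1}\quad\text{for all }\gamma\tag{1}$$
for some $h\in G_k$. Let $R_k$ be the set of triples (type, $\psi$, $h$) with $\psi$ onto $G_k$, sending classical generators into $O_k$, and satisfying (1). By hypothesis $R_k\neq\emptyset$. It is finite, since $\pi_1$ is finitely generated.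

**Step 3. Pass to the limit.** We want one $h$ for the whole tower. Reduction $G_{k+1}\to G_k$ maps $R_{k+1}$ to $R_k$, because $O_{k+1}$ lies over $O_k$. An inverse limit of finite non-empty sets is non-empty. So there are a fixed type, a $\psi:\pi_1\to{}_2\tilde G$ with dense image representing $O_k$ at every level, and $h\in{}_2\tilde G$ satisfying (1).

**Step 4. $h=1$.** Applying (1) twice and using $c_*^2=1$, we see that $h^2$ commutes with the dense image of $\psi$. So $h^2$ is central, and $h^2=1$ by Step 1. Now $\langle h\rangle$ is a finite $2$-group inside a $2$-Sylow, which is torsion-free. So $h=1$ and $\psi\circ c_*=\psi$.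

**Step 5. There is no real branch point.** In types (a), (b), let $\delta$ run from $b$ along the arc to $d$, pass $d$ by a small half circle in the upper half plane, and end at a real point just beyond $d$. Put $y=\delta\bar\delta^{-1}$, a simple loop around $d$. Then $c_*y=\bar\delta\delta^{-1}=y^{-1}$, so $\psi(y)=\psi(y)^{-1}$ and $\psi(y)^2=1$ at each level. But there $\psi(y)$ has odd order, so it is $1$, contradicting that the classes are non-trivial.

**Step 6. Two conjugate pairs give H-M representatives.** In type (c) let $\gamma_1,\gamma_2$ be the counterclockwise boundaries, from $0$, of the first and second quadrants: $\gamma_1$ goes out to $\infty$ along the positive real axis and returns down the positive imaginary axis, and $\gamma_2$ goes up the positive imaginary axis and returns along the negative real axis. Then $(c_*\gamma_2)^{-1}$ and $(c_*\gamma_1)^{-1}$ are the counterclockwise boundaries of the third and fourth quadrants. The product $\gamma_1\gamma_2(c_*\gamma_2)^{-1}(c_*\gamma_1)^{-1}$ telescopes along the four half axes to $1$, so these four loops, shrunk slightly so as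 to be disjoint away from $b$, are classical generators. Since $\psi\circ c_*=\psi$, they go to $(t_1,t_2,t_2^{-1},t_1^{-1})$. Reducing to all levels gives compatible H-M representatives in the $O_k$, that is, an H-M cusp branch with image $B'$. This proves Theorem C. $\blacksquare$

**Where the argument stops for odd $p$.** It stops at Step 4. For odd $p$ the torsion-free Sylows are the $p$-Sylows, while a $2$-Sylow of ${}_p\tilde G$ maps isomorphically to one of $G$. So $h$ may be an honest involution, as in $\mathbb Z_p\rtimes\{\pm1\}$. Then (1) only says that $c_*$ is matched by conjugation by $h$, and nothing pushes us towards H-M form. The counterexample over $\mathbb R$ uses exactly this freedom, with $\Sigma$ of type (b).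

## 5. The groups $V\rtimes H$ and a fixed-point obstruction to g-$p'$ cusps

We want groups in which no Nielsen tuple is g-$p'$. The mechanism is this: let $G$ act by affine maps on a vector space $V$ in characteristic $p$. A $p'$-subgroup fixes a point. If $g_2g_3$ always has exactly one fixed point, then $\langle g_2,g_3\rangle$ and $\langle g_1,g_4\rangle$, if both $p'$, must fix that same point, and then so does all of $G$, which is absurd.

Let $p\ne\ell$ be primes. Choose a prime $m\equiv1\bmod\ell$ with $m\ne p$, $m\ge5$, and an integer $u$ with $1<u<m$ of order $\ell$ modulo $m$. Then $\sum_{i=0}^{\ell-1}u^i\equiv0\bmod m$. Let $\zeta\in\bar{\mathbb F}_p$ be a primitive $m$-th root of $1$, $\mathbb F_q=\mathbb F_p(\zeta)$, and $V=\mathbb F_q^\ell$ with basis $e_i$, $i\in\mathbb Z/\ell$. Put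
$$D(b)e_i=\zeta^{bu^i}e_i\ (b\in\mathbb Z/m),\qquad \sigma e_i=e_{i-1},\qquad\text{so}\quad \sigma D(b)\sigma^{-1}=D(ub),$$
because $\sigma D(b)\sigma^{-1}e_i=\sigma D(b)e_{i+1}=\zeta^{bu^{i+1}}e_i$. Put
$$H=\langle\zeta I\rangle\times(\langle D(1)\rangle\rtimes\langle\sigma\rangle),\qquad |H|=\ell m^2,\qquad G=V\rtimes H.$$
The product is direct: $D(b)\sigma^i$ with $i\ne0$ is not diagonal, and $D(b)$ is scalar only if $b(u-1)=0$, i.e. $b=0$. The element $(v,h)$ of $G$ denotes the map $w\mapsto hw+v$ of $V$, with *linear part* $h$.

Fix $a\in\mathbb Z/m$ with $a\neq0$, $a\notin-\langle u\rangle$. For $\ell=2$ we have $u\equiv-1$ and take $a=2$; this is where $m\ge5$ is used, as $2\equiv-1\bmod 3$. For $\ell$ odd take $a=1$: $\langle u\rangle$ has odd order, so $-1\notin\langle u\rangle$. Let $C_1,C_2,C_3,C_4$ be the classes of $\zeta\sigma,\ \zeta^{-1}\sigma^{-1},\ D(1),\ D(a)$. Their elements are non-trivial, of order dividing $m\ell$, hence $p'$.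

**Example.** Take $\ell=2$, $p=11$, $m=5$. Then $q=11$, and $\zeta=3$ works since $3^5=243\equiv1$. Also $D(1)=\mathrm{diag}(3,4)$, $D(2)=\mathrm{diag}(9,5)$, and $|G|=121\cdot50=6050$.

**Step 1. $(G,\mathbf C)$ meets the standing hypotheses on $G$.** Clearly $p\mid|G|$ and $p\nmid|H|$.

* *$V$ is an irreducible $\mathbb F_p[H]$-module.* A submodule is an $\mathbb F_q$-space because $\zeta I\in H$. Since $D(1)$ has distinct eigenvalues $\zeta^{u^i}$, it is a sum of coordinate lines, and $\sigma$ permutes these transitively.
* *$G$ is $p$-perfect.* A homomorphism $G\to\mathbb Z/p$ kills $H$, and on $V$ it is additive and $H$-invariant. So it kills $(\zeta-1)V=V$.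
* *$G$ is centerless.* $H$ acts faithfully on $V$, so a central element lies in $V$, hence in $V^H=0$ (as $\zeta I\in H$).

That $\mathrm{Ni}(G,\mathbf C)\ne\emptyset$ will come out of Sections 6 and 10.

**Step 2. Fixed points of the elements we meet.** Using $\sigma D(b)\sigma^{-1}=D(ub)$,
$$(D(b)\sigma^{\pm1})^\ell=D\Bigl(b\sum_{i=0}^{\ell-1}u^{\pm i}\Bigr)=I.\tag{2}$$
So $y=\zeta^{\pm1}D(b)\sigma^{\pm1}$ (any signs) satisfies $y^\ell=\zeta^{\pm\ell}I$, and $\zeta^{\pm\ell}\ne1$ since $\ell<m$. Hence $y$ has no eigenvalue $1$. For $b\ne0$, $D(b)$ has no eigenvalue $1$ either.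

If $L\in H$ has no eigenvalue $1$, then $(v,L)$ has the unique fixed point $(1-L)^{-1}v$, and it is conjugate to $(0,L)$ by a translation. Therefore:

**(3)** *$C_i$ is the set of all elements of $G$ whose linear part lies in the $H$-class of the given element.* Linear parts of elements of $C_1$, $C_2$ have the form $\zeta D(b)\sigma$, $\zeta^{-1}D(b)\sigma^{-1}$. Those of $C_3$, $C_4$ are $D(b)$ with $b\in\langle u\rangle$, respectively $b\in\langle u\rangle a$.

**Lemma 2.** No $\mathbf g\in\mathrm{Ni}(G,\mathbf C)$ has both $\langle g_2,g_3\rangle$ and $\langle g_1,g_4\rangle$ of order prime to $p$. So there is no g-$p'$ cusp at level $0$, hence no g-$p'$ cusp branch.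

*Proof.* Put $z=g_2g_3=(g_4g_1)^{-1}$. First, the linear part of $z$ has no eigenvalue $1$:

* If $\{g_2,g_3\}$ contains exactly one of the two entries assigned to $C_1,C_2$, the linear part of $z$ is of the form $\zeta^{\pm1}D(b)\sigma^{\pm1}$, and (2) applies.
* Otherwise one of the pairs $(g_2,g_3)$, $(g_4,g_1)$ consists of the entries assigned to $C_3$ and $C_4$. Then $z$ or $z^{-1}$ has linear part $D(b+b')$ with $b\in\langle u\rangle$, $b'\in\langle u\rangle a$. If $b+b'=0$, then $a\in-\langle u\rangle$, which is excluded. So $b+b'\ne0$.

Hence $z$ fixes exactly one point of $V$. Suppose $P_1=\langle g_2,g_3\rangle$ and $P_2=\langle g_1,g_4\rangle$ are $p'$-groups. Each fixes a point of $V$, namely the average of an orbit of the group (sum over the group, divided by its order). As $z\in P_1\cap P_2$, both fixed points equal that of $z$. So $G=\langle P_1,P_2\rangle$ fixes a point, contradicting $V\subset G$. $\square$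

What remains is to produce component branches with points. In view of Proposition 1, we need another reason for lifting.

## 6. Real pairs, and one at level $0$

Let $p$ be odd and $\ell=2$ in Section 5. So $\sigma$ is the swap, $D(b)=\mathrm{diag}(\zeta^b,\zeta^{-b})$, $a=2$, $|H|=2m^2$. Since $\sigma$ inverts $D(1)$, the classes satisfy $C_1^{-1}=C_2$, $C_3^{-1}=C_3$, $C_4^{-1}=C_4$. So $\mathbf C$ is closed under inversion, and $\mathbb Q_{G,\mathbf C}$, a subfield of a cyclotomic field fixed by complex conjugation, lies in $\mathbb R$.

**Definition.** A *real pair* at level $k$ is $(t,h)$, where $t=(t_1,\dots,t_4)\in G_k^4$ generates $G_k$, has entries in the classes $\mathbf C$ (in some order), $t_1t_2t_3t_4=1$, and $h\in G_k$ satisfies $h^2=1$ and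
$$ht_1h^{-1}=t_3^{-1},\qquad ht_3h^{-1}=t_1^{-1},\qquad ht_4h^{-1}=t_4^{-1}.\tag{4}$$

Then also $ht_2h^{-1}=t_2^{-1}$: from $t_2=t_1^{-1}t_4^{-1}t_3^{-1}$ we get $ht_2h^{-1}=t_3t_4t_1=t_2^{-1}$. Equation (4) is what (1) says when $c$ exchanges two branch points and fixes two others; Section 8 makes this precise.

**Construction at level $0$.** Let $j=(m+1)/2$, so $2j\equiv1\bmod m$, let $v_0=(1,-1)\in V$, and
$$h=(v_0,\sigma),\quad h_1=(0,\sigma D(1)),\quad t_3=(0,\zeta\sigma D(j)),\quad t_4=hh_1,\quad t_1=ht_3^{-1}h^{-1},\quad t_2=t_1^{-1}t_4^{-1}t_3^{-1}.$$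

*Relations.* Since $\sigma v_0=-v_0$, $h^2=1$. Since $(\sigma D(1))^2=D(-1)D(1)=1$, $h_1^2=1$. So $ht_4h^{-1}=h_1h=(hh_1)^{-1}=t_4^{-1}$. The relations for $t_1,t_3$ hold by definition of $t_1$ and $h^2=1$, and $t_1t_2t_3t_4=1$ by definition of $t_2$.

*Classes.* The linear parts are:

* $t_3$: $\zeta\sigma D(j)=\zeta D(-j)\sigma$, conjugate to $\zeta\sigma$, since $D(c)\sigma D(-c)=D(2c)\sigma$ and $m$ is odd.
* $t_1$: $(\sigma\cdot\zeta\sigma D(j)\cdot\sigma)^{-1}=(\zeta D(j)\sigma)^{-1}=\zeta^{-1}D(j)\sigma$, conjugate to $\zeta^{-1}\sigma$.
* $t_4$: $\sigma\cdot\sigma D(1)=D(1)$.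
* $t_2$: $\zeta D(j)\sigma\cdot D(-1)\cdot\zeta^{-1}\sigma D(j)=D(j)D(1)D(j)=D(2j+1)=D(2)$.

By (3), $t_3\in C_1$, $t_1\in C_2$, $t_4\in C_3$, $t_2\in C_4$.

*Generation.* Let $M=\langle t_1,\dots,t_4\rangle$. Its linear parts include $D(1)$ and $\zeta\sigma D(j)$, hence $\zeta\sigma$, $(\zeta\sigma)^2=\zeta^2I$, $\zeta I$ ($m$ is odd) and $\sigma$. So $M\to H$ is onto, and $M\cap V$ is an $H$-submodule, hence $0$ or $V$. If it is $0$, then $M\cong H$ is a $p'$-group and fixes a point of $V$. But $t_3$ fixes only $0$, and $t_4(0)=h(h_1(0))=h(0)=v_0\ne0$. So $M\supset V$ and $M=G$.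

**Example.** For $p=11$, $m=5$, $\zeta=3$, $j=3$, as maps of $(x,y)\in\mathbb F_{11}^2$:
$$t_1=(9y-1,\,3x-4),\quad t_2=(9x+6,\,5y+7),\quad t_3=(5y,\,4x),\quad t_4=(3x+1,\,4y-1),\quad h=(y+1,\,x-1).$$
Following a point through $t_4$, $t_3$, $t_2$, $t_1$ in this order: $(x,y)\to(3x+1,4y-1)\to(9y+6,x+4)\to(4y+5,5x+5)\to(x,y)$. The only fixed point of $t_3$ is $(0,0)$, and that of $t_2$ is $(2,1)$, so $\langle t_2,t_3\rangle$ has order divisible by $11$, in accordance with Lemma 2.

## 7. Lifting real pairs: an involution on a set of odd size

Suppose $(t,h)$ is a real pair at level $k$. Two things could go wrong at level $k+1$. There may be no lift of $t$ with product $1$. And if there is one, conjugation by a lift of $h$ takes it to a possibly different lift. We show that the obstruction to the first is equal to its own inverse in a $p$-group, and that the lifts, up to $M_k$-conjugation, form a set of odd size on which $h$ acts as an involution.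

**Proposition 3.** Let $p$ be odd (and $(G,\mathbf C)$ any data as in Section 1). Every real pair $(t,h)$ at level $k$ lifts to a real pair at level $k+1$.

*Proof.* Let $M=M_k$, written additively as a $G_k$-module, and $I=\sum_{g\in G_k}(1-g)M$. It is a submodule, since $g(1-g')m=(1-gg'g^{-1})gm$.

**Step 0. Generators suffice to compute $I$.** If $(y_i)$ generate $G_k$, then
$$I=\sum_i(1-y_i)M.\tag{5}$$
The right-hand side is an additive group $N$. From $(1-gg')m=(1-g)g'm+(1-g')m$ and $(1-g^{-1})m=-(1-g)g^{-1}m$, the set of $g$ with $(1-g)M\subset N$ is a subgroup of $G_k$. It contains the $y_i$, so it is $G_k$.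

**Step 1. The central obstruction vanishes.** $E=G_{k+1}/I$ is a central extension of $G_k$ by $M/I$. Each $p'$ element $g\in G_k$ has a *unique* $p'$ lift $\hat g\in E$, because the preimage of $\langle g\rangle$ is abelian (central by cyclic), equal to $M/I$ times a $p'$-group. By uniqueness, $g\mapsto\hat g$ is compatible with inversion and with conjugation by elements of $E$. Let $o=\hat t_1\hat t_2\hat t_3\hat t_4\in M/I$ and let $\hat h\in E$ lift $h$. As $o$ is central, (4) gives
$$o=\hat ho\hat h^{-1}=\hat t_3^{-1}\hat t_2^{-1}\hat t_1^{-1}\hat t_4^{-1}=\hat t_4\bigl(\hat t_4^{-1}\hat t_3^{-1}\hat t_2^{-1}\hat t_1^{-1}\bigr)\hat t_4^{-1}=\hat t_4\,o^{-1}\,\hat t_4^{-1}=o^{-1}.$$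
So $o^2=1$ in a $p$-group with $p$ odd, and $o=1$.

**Step 2. Count the lifts of $t$.** Let $\mathcal T$ be the set of $s=(s_1,\dots,s_4)$ with $s_i\in G_{k+1}$ a $p'$ lift of $t_i$ and $s_1s_2s_3s_4=1$. Fix $p'$ lifts $s_i^0$ of $t_i$. By (SZ), the $p'$ lifts of $t_i$ are the elements $ms_i^0m^{-1}=\bigl((1-t_i)m\bigr)\cdot s_i^0$ with $m\in M$, parametrized by $M/M^{t_i}$. The product of the lifts given by $(m_1,\dots,m_4)$ is
$$\Lambda(m_1,\dots,m_4)\cdot s_1^0s_2^0s_3^0s_4^0,\qquad\Lambda(m_1,\dots,m_4)=\sum_i t_1\cdots t_{i-1}(1-t_i)m_i .$$
The image of $\Lambda$ is $\sum_i(1-t_i')M$ with $t_i'=(t_1\cdots t_{i-1})t_i(t_1\cdots t_{i-1})^{-1}$. The $t_i'$ generate $G_k$: the group they generate contains $t_1'=t_1$, hence $t_2$, hence $t_3$, hence $t_4$. So the image of $\Lambda$ is $I$ by (5). The images of the $s_i^0$ in $E$ are the $\hat t_i$, so Step 1 says $s_1^0s_2^0s_3^0s_4^0\in I$. Hence some $(m_i)$ gives product $1$, so $\mathcal T\ne\emptyset$. The set of all such $(m_i)$ is a coset of $\ker\Lambda\supset\prod_iM^{t_i}$, and therefore $|\mathcal T|=|\ker\Lambda|/\prod_i|M^{t_i}|$ is a power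 of $p$.

$M$ acts on $\mathcal T$ by simultaneous conjugation. The entries of each $s\in\mathcal T$ generate $G_{k+1}$ by (Fr), so every stabilizer is $M^{G_k}$. All orbits have the same $p$-power size, and $|\mathcal T/M|$ is a power of $p$. In particular it is odd.

**Step 3. A fixed orbit.** Choose $\omega\in G_{k+1}$ over $h$ with $\omega^2=1$; this is possible by (SZ), as $p$ is odd. For $s\in\mathcal T$ put
$$\iota(s)=\omega\,(s_3^{-1},s_2^{-1},s_1^{-1},s_4^{-1})\,\omega^{-1}.$$
By (4) and $ht_2h^{-1}=t_2^{-1}$, this lifts $t$, and its entries are $p'$ elements. The product of its entries is $\omega(s_4s_1s_2s_3)^{-1}\omega^{-1}=1$. So $\iota$ maps $\mathcal T$ to itself, and $\iota^2=\mathrm{id}$ because $\iota^2$ is conjugation by $\omega^2=1$. Since $\iota(msm^{-1})=m'\iota(s)m'^{-1}$ with $m'=\omega m\omega^{-1}$, it induces an involution on $\mathcal T/M$. An involution of a set of odd size has a fixed element. So there are $s\in\mathcal T$ and $m\in M$ with $\iota(s)=msm^{-1}$.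

**Step 4. Correct $\omega$ to an exact involution.** Put $\omega'=m^{-1}\omega$. Then $\omega'(s_3^{-1},s_2^{-1},s_1^{-1},s_4^{-1})\omega'^{-1}=s$. Applying this twice, $\omega'^2$ commutes with all $s_i$, which generate $G_{k+1}$. So $\omega'^2$ is central, and it lies in $M$ because $h^2=1$. Put $\nu=(\omega'^2)^{(p+1)/2}\in M$. It is central, and $\nu^2=(\omega'^2)^{p+1}=\omega'^2$ since $M$ has exponent $p$. So $\tilde h=\omega'\nu^{-1}$ lifts $h$, satisfies $\tilde h^2=1$, and conjugates like $\omega'$. The entries of $s$ are $p'$ lifts of the $t_i$, so they lie in the lifted classes, and they generate $G_{k+1}$. Thus $(s,\tilde h)$ is a real pair lifting $(t,h)$. $\square$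

That $p$ is odd was used in Step 1 ($o^2=1\Rightarrow o=1$), in Step 2 ($|\mathcal T/M|$ odd), in Step 3 (existence of $\omega$) and in Step 4 (the square root $\nu$).

Starting with Section 6, we obtain a compatible sequence of real pairs $(t^{(k)},h^{(k)})$, $k\ge0$.

## 8. From real pairs to real covers: end of the proof of Theorem A

Let $\Sigma=\{i,-i,-1,2\}$, $U=\mathbb P^1\setminus\Sigma$, $b=0$, and let $\bar{\mathbb H}$ be the closed upper half plane with $\infty$, a closed disc. Paths compose from left to right.

**Step 1. Loops adapted to $c$.** We need generators of $\pi_1(U,b)$ on which $c_*$ has the shape (4).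

* Let $x$ be a loop at $b$ in $\bar{\mathbb H}$ going once counterclockwise around $i$; put $\bar x=c_*x$ and $x'=\bar x^{-1}$, which goes counterclockwise around $-i$.
* Let $\delta$ (resp. $\delta'$) be the path in $\bar{\mathbb H}$ from $b$ to $\infty$ along the negative (resp. positive) real axis, passing slightly above $-1$ (resp. $2$).
* Put $y_3=\delta\bar\delta^{-1}$. It starts to the right of $-1$, passes above it, and returns below it, so it goes counterclockwise around $-1$. Put $y_4=\bar\delta'\delta'^{-1}$. It starts to the left of $2$, passes below it, and returns above it, so it goes counterclockwise around $2$.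

(The parts of the loops through $\infty$ beyond $-1$ or $2$ are retraced and cancel.) We have
$$c_*x=x'^{-1},\qquad c_*x'=x^{-1},\qquad c_*y_3=\bar\delta\delta^{-1}=y_3^{-1}.\tag{6}$$

**Step 2. The relation and freeness.** $\bar{\mathbb H}\setminus\{i,-1,2\}$ is a closed disc without one interior and two boundary points, so its fundamental group is infinite cyclic on $x$. The loop $\delta\delta'^{-1}$ traverses the real circle leftwards, i.e. clockwise around the upper half plane. So $\delta\delta'^{-1}=x^{-1}$, that is, $\delta'=x\delta$; applying $c$, $\bar\delta'=\bar x\bar\delta$. Hence $y_4=\bar x\,\bar\delta\delta^{-1}x^{-1}=x'^{-1}y_3^{-1}x^{-1}$, i.e.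
$$x'\,y_4\,x\,y_3=1.$$
By van Kampen, applied to the upper and lower halves glued along the two arcs of $\mathbb P^1(\mathbb R)\setminus\{-1,2\}$ (one containing $b$, the other $\infty$), $\pi_1(U,b)$ is free on $x$ (upper half), $\bar x$ (lower half) and one loop that crosses from the upper to the lower half through the second arc, for which we take $\delta\bar\delta^{-1}=y_3$. So it is free on $x,x',y_3$.

**Step 3. The homomorphism $\Psi_k$.** Let $\Gamma=\pi_1(U,b)\rtimes\langle c\rangle$, with $c$ acting by $c_*$. Define $\Psi_k:\Gamma\to G_k$ by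
$$(x',y_4,x,y_3)\mapsto(t_1^{(k)},t_2^{(k)},t_3^{(k)},t_4^{(k)}),\qquad c\mapsto h^{(k)}.$$
It is well defined: the group is free on $x,x',y_3$, the relation in Step 2 matches $t_1t_2t_3t_4=1$, equations (6) match (4), and $(h^{(k)})^2=1$.

**Step 4. The real structure.** We turn $\Psi_k$ into a cover over $\mathbb R$. Let $\tilde U$ be the universal cover with base point $\tilde b$ over $b$. Let $\pi_1(U,b)$ act by deck transformations, $\gamma$ sending $\tilde b$ to the endpoint of the lift of $\gamma$ from $\tilde b$; with left-to-right composition this is a left action. Let $c$ act by the antiholomorphic lift of $c$ fixing $\tilde b$. Its square lifts the identity and fixes $\tilde b$, so it is $1$. Conjugating the deck transformation of $\gamma$ by it gives that of $c_*\gamma$, as one sees on $\tilde b$. So $\Gamma$ acts on $\tilde U$.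

Let $N'=\ker\Psi_k$ and $N=N'\cap\pi_1(U,b)$. As $\Psi_k(\pi_1(U,b))=G_k$, we have $\pi_1(U,b)/N\cong G_k$, $|\Gamma/N|=2|G_k|$ and $|\Gamma/N'|=|G_k|$, so $|N'/N|=2$. The subgroups $\pi_1(U,b)/N$ and $N'/N$ are normal in $\Gamma/N$ with trivial intersection, so they commute. The non-trivial element of $N'/N$ is outside $\pi_1(U,b)/N$, so it acts on $\tilde U/N$ as an antiholomorphic involution over $c$, commuting with $G_k$. Hence the completion of $\tilde U/N$ is a $G_k$-cover of $\mathbb P^1$ defined over $\mathbb R$ together with its $G_k$-action, geometrically connected, branched exactly over $\Sigma$, with inertia classes $\mathbf C$. (These are closed under inversion, so orientation conventions do not matter.)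

**Step 5. Conclusion.** The $\Psi_k$ are compatible, hence so are the covers with their real structures. By (P) they give a projective system of $\mathbb R$ points of the $\mathcal H(G_k,\mathbf C)^{\mathrm{in}}$, hence non-cusp $\mathbb R$ points of the $\mathcal H(G_k,\mathbf C)^{\mathrm{in,rd}}$. The components through them form a component branch $B'$ with $\mathbb R$ points at each level. By Lemma 2 there is no g-$p'$ cusp at level $0$, so $B'$ is not the image of a g-$p'$ cusp branch. This proves Theorem A. $\blacksquare$

## 9. Split circles over $\ell$-adic fields, and three $p'$-groups sharing $\sigma$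

Now let $p\ne\ell$ be arbitrary, with $G,\mathbf C$ as in Section 5. Over an $\ell$-adic field one can build covers by gluing rigid analytic pieces along circles. The first attempt is to cut $\mathbb P^1$ by a circle into two closed discs and use pieces that are completely split over the circle. This cannot give our classes. A piece over a disc that is split over the boundary circle extends, by gluing copies of the complementary disc, to a cover of $\mathbb P^1$ with branch points only in that disc. With one branch point in the disc, such a cover is geometrically split (characteristic $0$), so this point was not a branch point. With two, it is geometrically a union of cyclic covers, and the two inertia classes are inverse to each other. But the branch points in both discs would then have to pair our classes into mutually inverse ones. $C_1$ and $C_2$ consist of elements of order $m\ell$, $C_3$ and $C_4$ of elements of order $m$, so $C_4=C_3^{-1}$ would be needed, which is excluded by $a\notin-\langle u\rangle$ and (3).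

So the circles must carry a non-split cover. We let it be cyclic of degree $\ell$, the residue characteristic, with group $\langle\sigma\rangle$. On the group side we need $p'$-groups that share $\sigma$.

**Step 1. Three homomorphisms at level $0$.** Let $Q=\langle\alpha\rangle\times\langle\sigma\rangle\cong C_m\times C_\ell$ and $R=\langle\gamma\rangle\rtimes\langle\sigma\rangle\cong C_m\rtimes C_\ell$ with $\sigma\gamma\sigma^{-1}=\gamma^u$. Let $f=(1,\dots,1)\in V^\sigma$ and let $T_f$ be translation by $f$. Define
$$\theta_0:Q\to G,\quad\alpha\mapsto(0,\zeta I),\ \sigma\mapsto(0,\sigma);\qquad \theta_0':R\to G,\quad\gamma\mapsto(0,D(1)),\ \sigma\mapsto(0,\sigma);$$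
$$\theta_0'':R\to G,\quad\gamma\mapsto T_f\,(0,D(a))\,T_f^{-1},\ \sigma\mapsto(0,\sigma).$$
The last is a homomorphism since $\sigma f=f$, so $T_f$ commutes with $(0,\sigma)$. All three are injective and agree on $\langle\sigma\rangle$. Their images generate $G$: the generated group maps onto $H$ and meets $V$ in $0$ or $V$. If in $0$, it is a $p'$-group and fixes a point of $V$; but $(0,\zeta I)$ fixes only $0$ and $\theta_0''(\gamma)$ fixes only $f\ne0$.

**Step 2. Lift them through the tower.** By (SZ), homomorphisms from the $p'$-groups $Q$ and $R$ to $G_k$ lift to $G_{k+1}$. Choose a lift $\theta_{k+1}$ of $\theta_k$. Any lift of $\theta'_k$ restricts on $\langle\sigma\rangle$ to a lift of $\theta_k|_{\langle\sigma\rangle}$, which is $M_k$-conjugate to $\theta_{k+1}|_{\langle\sigma\rangle}$; conjugate it so that the two agree. Do the same for $\theta_k''$. So there are compatible homomorphisms $\theta_k:Q\to G_k$, $\theta_k',\theta_k'':R\to G_k$ agreeing on $\langle\sigma\rangle$. By (Fr) their images generate $G_k$. They are injective because they are so at level $0$.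

**Step 3. The field and the discs.** Let $\xi\in\bar{\mathbb Q}\subset\bar K$ be the canonical ($e^{2\pi i/m\ell}$) primitive $m\ell$-th root of $1$, $\varepsilon=\xi^m$ and $\eta=\xi^\ell$ (primitive of orders $\ell$, $m$). Let $\varpi^2=\varepsilon-1$, let $\tau_0$ be a root of unity of order $N>1$ prime to $m\ell$, and $\tau=\tau_0^m$. Let $K$ be any finite extension of $\mathbb Q_\ell$ containing $\xi,\varpi,\tau_0$. Elements of $\mathbf C$ have order dividing $m\ell$, so $\mathbb Q_{G,\mathbf C}\subset\mathbb Q(\xi)\subset K$. Put $\rho=|\varpi|$. Then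
$$|\varepsilon^j-1|=|\varepsilon-1|=\rho^2<\rho<1\quad(\ell\nmid j),\qquad|\tau-1|=|\tau^\ell-1|=1,$$
the latter because $\tau,\tau^\ell$ have order $N>1$ prime to $\ell$, and distinct roots of unity of order prime to $\ell$ have distinct reductions. For the same reason $|\eta^i-1|=1$ for $m\nmid i$.

Let $s=w^\ell$, so $s-1=\prod_j(w-\varepsilon^j)$. If $|w-1|\ge\rho$, then $|w-\varepsilon^j|=|w-1|$ for all $j$, so $|s-1|=|w-1|^\ell$. If $|w-1|<\rho$, then $|w-\varepsilon^j|\le\max(|w-1|,|\varepsilon-1|)<\rho$, so $|s-1|<\rho^\ell$. Hence the preimages under $w\mapsto s$ of the disc $S_3=\{|s-1|\le\rho^\ell\}$ and of its circle $\{|s-1|=\rho^\ell\}$ are $\{|w-1|\le\rho\}$ and $A_3=\{|w-1|=\rho\}$: one disc, containing all $\ell$ roots $\varepsilon^j$, and one circle. Scaling by $\tau$, the preimages of $S_4=\{|s-\tau^\ell|\le\rho^\ell\}$ and of its circle are $\{|w-\tau|\le\rho\}$ and $A_4=\{|w-\tau|=\rho\}$.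

Let $S_0=\{s:|s-1|\ge\rho^\ell,\ |s-\tau^\ell|\ge\rho^\ell\}\cup\{\infty\}$. As $\rho^\ell=|\varpi^\ell|$ with $\varpi\in K$, the sets $S_0,S_3,S_4$ are affinoids over $K$, and they form an admissible affinoid covering of $\mathbb P^1_s$. Since $|1-\tau^\ell|=1>\rho^\ell$, $S_3\cap S_4=\emptyset$, and $S_0\cap S_3$, $S_0\cap S_4$ are the two circles. The deck action $w\mapsto\varepsilon w$ preserves $A_3$ and $A_4$, being full preimages. These are geometrically connected and are étale $C_\ell$-covers of the two circles. We let $\sigma$ act on them by $w\mapsto\varepsilon w$.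

**Induced covers.** For a homomorphism $\theta:P\to G'$ and a space $X$ with left $P$-action, $\mathrm{Ind}_{P,\theta}^{G'}X$ is the quotient of $G'\times X$ by the identifications $[g\theta(q),x]=[g,qx]$, $q\in P$, with $G'$ acting on the left. For instance, if $P$ permutes the members of a disjoint decomposition of $X$ transitively, and $P_0$ is the stabilizer of a member $X_0$, then $X=\mathrm{Ind}_{P_0}^PX_0$. Thus $P=\mathbb Z/2$ exchanging two copies of $X_0$ is $\mathrm{Ind}_1^{\mathbb Z/2}X_0$. Induction is transitive: $\mathrm{Ind}_P^{G'}\mathrm{Ind}_{P_0}^P=\mathrm{Ind}_{P_0}^{G'}$.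

## 10. The $Q$-cover, the $R$-covers, and their gluing: proof of Theorem B

For a $z\in\mathbb Z_\ell$, such as $z=c/m$ with $c\in\mathbb Z$ (recall $\ell\ne m$), the binomial coefficients $\binom zn$ lie in $\mathbb Z_\ell$. So $(1+X)^z$ converges for $|X|<1$ and satisfies $|(1+X)^z-1|\le|X|$.

**Step 1. The $Q$-cover.** This piece will carry the branch points $0$ and $\infty$. The map $\mathbb P^1_v\to\mathbb P^1_s$ with $w=v^m$, $s=w^\ell=v^{m\ell}$ is cyclic with generator $\kappa:v\mapsto\xi v$. Identify its group with $Q$ by $\kappa=\alpha\sigma$ ($m$-part and $\ell$-part). So $\sigma=\kappa^e$ with $e\equiv1\bmod\ell$, $e\equiv0\bmod m$. It acts by $w\mapsto\xi^{me}w=\varepsilon w$ and $v\mapsto\xi^ev$, where $\xi^e$ has order $\ell$, so $|\xi^e-1|<1$.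

Over $A_3$, $v^m=w$ splits into the $m$ components $v=\eta^iw^{1/m}$, with $w^{1/m}$ the binomial series. The component $v=w^{1/m}$ is characterized by $|v-1|<1$: on it $|v-1|\le\rho$, and on the others $|v-1|=|\eta^i-1|=1$. It is $\sigma$-stable, since $|\xi^ev-1|\le\max(|\xi^e-1||v|,|v-1|)<1$. It maps isomorphically to $A_3$ by $v\mapsto w$, compatibly with $\sigma$. As $Q$ permutes the $m$ components transitively and $|Q|=m\ell$, the stabilizer is $\langle\sigma\rangle$. Over $A_4$, the component $v=\tau_0(w/\tau)^{1/m}$ (an $m$-th root of $w$ since $\tau_0^m=\tau$) is likewise characterized by $|v-\tau_0|<1$ and is $\sigma$-stable by the same estimate. So over the two circles the $Q$-cover is $\mathrm{Ind}_{\langle\sigma\rangle}^QA_3$, resp. $\mathrm{Ind}_{\langle\sigma\rangle}^QA_4$.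

**Step 2. The $R$-cover $Z$.** This piece will carry the single branch point $s=1$. Choose integers $c_j\equiv u^j\bmod m$ ($j\in\mathbb Z/\ell$) with $\sum_jc_j=0$; this is possible as $\sum_ju^j\equiv0$. Let $F(w)=\prod_j(w-\varepsilon^j)^{c_j}$ and let $Z$ be the smooth projective curve $y^m=F(w)$. It is geometrically irreducible, since $m$ is prime and $F$ has order $c_0\equiv1\bmod m$ at $w=1$, so $F$ is not an $m$-th power. Let $\gamma(w,y)=(w,\eta y)$. With $d_j=(c_{j+1}-uc_j)/m\in\mathbb Z$ put
$$\sigma(w,y)=\Bigl(\varepsilon w,\ y^u\prod_j(w-\varepsilon^j)^{d_j}\Bigr).$$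
We have
$$F(\varepsilon w)=\varepsilon^{\sum c_j}\prod_j(w-\varepsilon^{j-1})^{c_j}=\prod_j(w-\varepsilon^j)^{c_{j+1}}=F(w)^u\prod_j(w-\varepsilon^j)^{md_j},$$
which is the $m$-th power of the second coordinate of $\sigma(w,y)$. So $\sigma$ is a morphism $Z\to Z$ over $w\mapsto\varepsilon w$. Comparing degrees over $\mathbb P^1_w$, it has degree $1$, so it is an automorphism. From the formula, $\sigma\gamma=\gamma^u\sigma$. As $\sum c_j=0$ and hence $\sum d_j=0$, we have $F(\infty)=1$, $Z$ is unramified over $w=\infty$ with points $(\infty,\eta^i)$, and $\sigma$ fixes $(\infty,1)$. Then $\sigma^\ell$ lies over the identity of $\mathbb P^1_w$, so it is a power of $\gamma$; it fixes $(\infty,1)$, and non-trivial powers of $\gamma$ fix no point over $\infty$. So $\sigma^\ell=1$. Thus $R$ acts on $Z$, faithfully, and $Z\to\mathbb P^1_s$, of degree $m\ell$, is Galois with group $R$.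

**Step 3. $Z$ near the circle.** On $W=\{|w-1|\ge\rho\}\cup\{\infty\}$, which is $\sigma$-stable as the preimage of $\{|s-1|\ge\rho^\ell\}\cup\{\infty\}$, the condition $\sum c_j=0$ gives
$$F=\prod_j\Bigl(1-\frac{\varepsilon^j-1}{w-1}\Bigr)^{c_j},\qquad\Bigl|\frac{\varepsilon^j-1}{w-1}\Bigr|\le\frac{|\varepsilon-1|}{\rho}=\rho<1 .$$
So $F$ has a binomial-series $m$-th root $y_{\mathrm{can}}$ on $W$ with $y_{\mathrm{can}}(\infty)=1$, and $Z|_W$ is the disjoint union of the copies $\{y=\eta^iy_{\mathrm{can}}\}$ of $W$. The automorphism $\sigma$ permutes these and fixes the one containing $(\infty,1)$. Hence over the circle $\{|s-1|=\rho^\ell\}$, $Z$ is $\mathrm{Ind}_{\langle\sigma\rangle}^RA_3$.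

Let $Z_4:\ y^m=F(w/\tau)$ be the pullback of $Z$ under $w\mapsto w/\tau$, with the transported $R$-action, in which $\sigma$ still acts by $w\mapsto\varepsilon w$. Over the other circle it is $\mathrm{Ind}_{\langle\sigma\rangle}^RA_4$.

**Step 4. Gluing.** Write $X|_S$ for the preimage of $S\subset\mathbb P^1_s$ in $X$. Put over $S_0,S_3,S_4$ respectively
$$\mathrm{Ind}_{Q,\theta_k}^{G_k}\bigl(\mathbb P^1_v|_{S_0}\bigr),\qquad\mathrm{Ind}_{R,\theta_k'}^{G_k}\bigl(Z|_{S_3}\bigr),\qquad\mathrm{Ind}_{R,\theta_k''}^{G_k}\bigl(Z_4|_{S_4}\bigr).$$
Since $\theta_k,\theta_k',\theta_k''$ agree on $\langle\sigma\rangle$, Steps 1 and 3 and transitivity of induction show that on each circle both restrictions are $\mathrm{Ind}_{\langle\sigma\rangle}^{G_k}$ of $A_3$, resp. $A_4$. Glue by the identity. The result is a finite rigid $G_k$-cover of $\mathbb P^{1,\mathrm{an}}_K$, locally a disjoint union of copies of pieces of smooth curves, and algebraic by rigid GAGA (Kiehl; Köpf). So we have a smooth $G_k$-cover $Y_k\to\mathbb P^1_K$ with $G_k$ acting over $K$. Dividing $\mathrm{Ind}^{G_{k+1}}_{Q,\theta_{k+1}}X$ by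 $M_k$ gives $\mathrm{Ind}^{G_k}_{Q,\theta_k}X$, and similarly for $R$. So $Y_k=Y_{k+1}/M_k$, compatibly with $k$.

**Step 5. Geometric connectedness.** Work over a completed algebraic closure. $Z$ is connected, and it is the union of $Z|_{S_3}$ and the $m$ closed discs of $Z|_W$, each meeting $Z|_{S_3}$ in a copy of the connected circle $A_3$. If $Z|_{S_3}$ were a union of two non-empty disjoint clopen parts, assigning each disc to the part containing its circle would disconnect $Z$. So $Z|_{S_3}$ is connected, and likewise $Z_4|_{S_4}$. The same argument applies to $\mathbb P^1_v|_{S_0}$, because $\mathbb P^1_v|_{S_3}$ and $\mathbb P^1_v|_{S_4}$ consist of $m$ closed discs each, $v=\eta^iw^{1/m}$ on $|w-1|\le\rho$, resp. $v=\eta^i\tau_0(w/\tau)^{1/m}$ on $|w-\tau|\le\rho$, each meeting $\mathbb P^1_v|_{S_0}$ in a connected circle.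

The component of $Y_k$ containing $[1,\mathbb P^1_v|_{S_0}]$ contains $[1,Z|_{S_3}]$ and $[1,Z_4|_{S_4}]$, which are glued to it along $[1,A_3]$ and $[1,A_4]$. Since $\theta_k(q)[1,x]=[1,qx]$, this component is stable under $\theta_k(Q)$, and in the same way under $\theta_k'(R)$ and $\theta_k''(R)$, hence under $G_k$. The $G_k$-translates of the three pieces cover $Y_k$, so the component is all of $Y_k$.

**Step 6. Branching.** Over $S_0$ the ramification is at $v=0,\infty$. Over $S_3$, $w\mapsto s$ is étale and $Z\to\mathbb P^1_w$ is ramified exactly at $w=\varepsilon^j$, all over $s=1$. Over $S_4$ it is all over $s=\tau^\ell\neq1$. So the branch points are exactly $s=0,\infty,1,\tau^\ell$. The canonical generators are: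

* At $v=0$: $\kappa=\alpha\sigma$, which maps to $\theta_k(\alpha\sigma)$, a $p'$ lift of $(0,\zeta\sigma)$: class $C_1$.
* At $v=\infty$ (uniformizer $1/v$): $\kappa^{-1}$, a $p'$ lift of $(0,\zeta^{-1}\sigma^{-1})$: class $C_2$.
* Over $w=1$: for a uniformizer $\pi$ of $Z$ we have $\pi^m=\text{unit}\cdot(w-1)$, so $y=\text{unit}\cdot\pi^{c_0}$. The canonical generator multiplies $\pi$ by $\eta$ to first order, so it multiplies $y$ by $\eta^{c_0}=\eta$. It is $\gamma$, which maps to $\theta_k'(\gamma)$, a $p'$ lift of $(0,D(1))$: class $C_3$.
* Likewise over $w=\tau$: $\theta_k''(\gamma)$, a $p'$ lift of a conjugate of $(0,D(a))$: class $C_4$.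

**Step 7. Conclusion.** By (P) the $Y_k$ give a projective system of $K$-points on the $\mathcal H(G_k,\mathbf C)^{\mathrm{in}}$, hence non-cusp $K$-points on the $\mathcal H(G_k,\mathbf C)^{\mathrm{in,rd}}$. In particular these spaces, and so the sets $\mathrm{Ni}(G_k,\mathbf C)$, are non-empty. The components through these points form a component branch with $K$ points at each level. By Lemma 2 there is no g-$p'$ cusp at level $0$. For $\ell=2$ and $p$ odd, $(G,\mathbf C)$ is the pair used in Sections 6 to 8. This proves Theorem B. $\blacksquare$
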